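\title{Monotone solutions of $\Delta u+f(u)=0$ in a half-space have a constant limit}

\begin{abstract}
Let $f$ be Lipschitz continuous and let $u$ be a bounded positive solution of $\Delta u+f(u)=0$ in the half-space $\{x_n>0\}\subset\mathbb R^n$, $n\ge2$, vanishing on the boundary. We prove that if $u$ is nondecreasing in $x_n$, then $u$ tends to the constant $M=\sup u$ as $x_n\to\infty$, and $f(M)=0$. The proof measures how far the limit profile can be displaced horizontally while staying above $u(\cdot,x_n)$. Comparing $u$ in narrow strips with slightly rotated copies of the limit shows that this displacement is almost concave in $x_n$, which is impossible when the limit is not constant. Together with theorems of Berestycki--Caffarelli--Nirenberg and of Dancer, this gives one-dimensional symmetry and a classification of the monotone solutions.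
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and let $f:\mathbb R\to\mathbb R$ be Lipschitz continuous. We consider functions $u$, of class $C^2$ in the open half-space $\{x_n>0\}\subset\mathbb R^n$ and continuous up to its boundary, that satisfy
\begin{equation}\label{eq:P}
\begin{aligned}
0<u\le\sup u=M<\infty,\qquad \Delta u+f(u)=0&\quad\text{in }\{x_n>0\},\\
u=0&\quad\text{on }\{x_n=0\}.
\end{aligned}
\end{equation}
The simplest solutions depend on $x_n$ alone: $u=g(x_n)$ with $g''+f(g)=0$ and $g(0)=0$. For $f(s)=1-s$ there is $g(t)=1-e^{-t}$; for $f(s)=(1-s)(3s-1)$ on $[0,1]$ there is $g(t)=\tanh^2(t/\sqrt2)$, which satisfies $g'^2=2g(1-g)^2$. In both cases $M=1$ and $f(M)=0$. This is forced: if $g$ increases to $M$, then $g''\to-f(M)$, and a bounded function cannot have a second derivative with a nonzero limit. Without monotonicity the argument breaks down. For $f(s)=s-1$ the function $1-\cos x_n$ is a nonnegative solution with supremum $2$ and $f(2)=1$; it is excluded from \eqref{eq:P}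 only because it returns to zero.

The value $f(M)$ governs the general problem as well. We quote two results from \cite{CL}, where \eqref{eq:P} is problem (16.8).

\begin{theorem}[Berestycki--Caffarelli--Nirenberg; {\cite[Theorem 16.4]{CL}}]\label{thm:BCN}
If $u$ is a solution of \eqref{eq:P}, then $f(M)\ge0$. If $f(M)=0$, then $u=u(x_n)$ and $u_{x_n}>0$ for $x_n>0$.
\end{theorem}

\begin{theorem}[Dancer; {\cite[Theorem 16.5]{CL}}]\label{thm:Dancer}
If $u$ is a solution of \eqref{eq:P} and $f(0)\ge0$, then $u_{x_n}>0$ for $x_n>0$.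
\end{theorem}

The second theorem produces monotonicity, and the first consumes the condition $f(M)=0$. The link between them is Conjecture~3 of \cite{CL}: \emph{if $u$ is a solution of \eqref{eq:P} and $u$ is increasing in $x_n$, then $f(M)=0$.} We prove this conjecture for every $n\ge2$ and every Lipschitz $f$, using monotonicity only in the weak sense.

Throughout, $N=n-1\ge1$ and $x=(z,t)$ with $z\in\mathbb R^N$ and $t=x_n$.

\begin{theorem}\label{thm:A}
If $u$ solves \eqref{eq:P} and is nondecreasing in $x_n$, then $v(z):=\lim_{t\to\infty}u(z,t)$ is the constant $M$, and $f(M)=0$.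
\end{theorem}

The limit $v$ solves $\Delta v+f(v)=0$ in $\mathbb R^N$ and $\sup v=M$ (Lemma~\ref{lem:limit}), so a constant limit equals $M$ and gives $f(M)=0$. The equation for $v$ does not by itself force $v$ to be constant: $v=2+\cos x_1$ is a positive bounded solution for $f(s)=s-2$. One has to show that no monotone solution climbs from $0$ to such a profile. For this linear $f$ the reason is elementary. The gap $\varphi=v-u\ge0$ solves $\Delta\varphi+\varphi=0$. On a closed cube $Q\subset\{t>0\}$ of side $S>\pi\sqrt n$, let $\psi$ be the product of sines that is positive inside $Q$ and vanishes on $\partial Q$, so that $\Delta\psi=-n\pi^2S^{-2}\psi$. Green's identity gives $(n\pi^2S^{-2}-1)\int_Q\varphi\psi=-\int_{\partial Q}\varphi\,\partial_\nu\psi\ge0$, hence $\varphi\equiv0$, which contradicts $\varphi=v>0$ on $\{t=0\}$. For general $f$ the coefficient $(f(v)-f(u))/(v-u)$ in the equation for the gap has no sign, and we know only that it is bounded. The proof must therefore use something else, and what it uses is the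 invariance of the equation under rigid motions.

The boundary condition plays a small part. It serves only to verify hypothesis \eqref{eq:room} of the following theorem, which says that at one height $u$ lies below all small translates of its limit.

\begin{theorem}\label{thm:B}
Let $u$ be a bounded $C^2$ solution of $\Delta u+f(u)=0$ in $\{t>0\}$, nondecreasing in $t$, with $f$ Lipschitz on $[\inf u,\sup u]$, and let $v(z)=\lim_{t\to\infty}u(z,t)$. Suppose that for some $T_0>0$ and $\rho_0>0$,
\begin{equation}\label{eq:room}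
u(z,T_0)\le v(z+y)\qquad\text{for all }z\in\mathbb R^N,\ |y|\le\rho_0 .
\end{equation}
Then $v$ is constant, $v\equiv\sup u$, and $f(\sup u)=0$.
\end{theorem}

Hypothesis \eqref{eq:room} cannot be dropped: for $f(s)=s$ the function $u=\cos x_1$ satisfies all the other hypotheses and none of the conclusions. The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} use neither Theorem~\ref{thm:BCN} nor Theorem~\ref{thm:Dancer}. These enter only in the following consequences.

\begin{theorem}\label{thm:C}
\begin{enumerate}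
\item[(1)] A solution of \eqref{eq:P} that is nondecreasing in $x_n$ depends only on $x_n$, and $u_{x_n}>0$ for $x_n>0$.
\item[(2)] If $f(0)\ge0$, every solution of \eqref{eq:P} depends only on $x_n$, and $f(M)=0$.
\item[(3)] Let $F'=f$ and $M>0$. A solution of \eqref{eq:P} with $\sup u=M$ that is nondecreasing in $x_n$ exists if and only if
\begin{equation}\label{eq:class}
\begin{gathered}
f(M)=0,\qquad F(s)<F(M)\ \text{ for }0<s<M,\\
\text{and either }F(0)<F(M),\ \text{ or }F(0)=F(M)\text{ and }f(0)<0;
\end{gathered}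
\end{equation}
it is then unique. If $f(0)\ge0$, a solution with $\sup u=M$ (no monotonicity assumed) exists if and only if $f(M)=0$ and $F(s)<F(M)$ for $0\le s<M$; it is then unique.
\end{enumerate}
\end{theorem}

The two explicit solutions above illustrate the two alternatives in \eqref{eq:class}: for $f(s)=1-s$ one has $F(1)-F(0)=\frac12$, while for $f(s)=(1-s)(3s-1)$ one may take $F(s)=-s(1-s)^2$, so that $F(0)=F(1)$ and $f(0)=-1$.

Section~\ref{sec:radius} introduces the displacement radius $R(t)$, the quantity on which the proof rests, and Section~\ref{sec:model} shows the mechanism in a model with an affine limit. Sections~\ref{sec:weight}--\ref{sec:end} prove Theorem~\ref{thm:B}, Section~\ref{sec:dirichlet} derives Theorem~\ref{thm:A}, and Section~\ref{sec:class} proves Theorem~\ref{thm:C}.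

\section{The limit profile and the displacement radius}\label{sec:radius}

\subsection*{Three tools}
The number $L>0$ denotes a Lipschitz constant of $f$ on the closed range of $u$; every function to which $f$ is applied takes its values there. The Lipschitz condition is used through one observation: the difference $\delta$ of two solutions $U_1,U_2$ of $\Delta U+f(U)=0$ satisfies $|\Delta\delta|=|f(U_1)-f(U_2)|\le L|\delta|$. We need two interior estimates.

\medskip\noindent\textbf{Gradient estimate} \cite[Theorem 3.9]{GT}. If $w\in C^2(\Omega)$, $\Omega\subset\mathbb R^n$, and $d_x=\operatorname{dist}(x,\partial\Omega)$, then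
\[
\sup_\Omega d_x|\nabla w|\le C(n)\Big(\sup_\Omega|w|+\sup_\Omega d_x^2|\Delta w|\Big).
\]

\noindent\textbf{Harnack's inequality} \cite[Theorem 8.20]{GT}. For $r\in(0,1]$ there is $H_r=H_r(n,L)\ge1$ such that if $g\in C^2(B_{4r}(x_0))$, $B_{4r}(x_0)\subset\mathbb R^n$, $g\ge0$ and $|\Delta g|\le Lg$, then $g(x)\le H_r\,g(x')$ for all $x,x'\in\overline{B_r(x_0)}$. (Such a $g$ solves the linear equation $\Delta g+cg=0$, where $c=-\Delta g/g$ on $\{g>0\}$ and $c=0$ on $\{g=0\}$; this $c$ is measurable and $|c|\le L$.)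

\medskip
A function of $z$ alone is regarded as a function on $\mathbb R^n$ that does not depend on $t$; in this way both estimates apply to it on balls of $\mathbb R^N$.

The third tool is a maximum principle. The inequality $|\Delta\delta|\le L|\delta|$ does not prevent a positive interior maximum in a large domain, as $\delta=\sin(\sqrt L\,t)$ shows, but it does so in a narrow strip, where moreover the influence of far-away boundary values decays at an exponential rate that can be made as large as we like by narrowing the strip.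

\begin{lemma}[Narrow strips]\label{lem:strip}
Let $\lambda>0$, $\mu=\sqrt{\lambda^2+L+1}$, $0<h\le\pi/(4\mu)$, $X>0$, $m\ge0$, and let $\mathcal D=\{|z-z_0|<X,\ |t-t_1|<h\}$. Let $\delta\in C^2(\mathcal D)\cap C(\overline{\mathcal D})$ satisfy $|\Delta\delta|\le L|\delta|$ in $\mathcal D$, $\delta\le0$ on the faces $t=t_1\pm h$, and $\delta\le m$ on the lateral boundary $|z-z_0|=X$. Then
\[
\delta(z,t)\le 2\sqrt2\,N\,m\,e^{-\lambda X/\sqrt N}\cosh(\lambda|z-z_0|)\qquad\text{in }\mathcal D .
\]
\end{lemma}

\begin{proof}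
Let $b(z,t)=\cos(\mu(t-t_1))\sum_{i=1}^N\cosh(\lambda(z-z_0)_i)$. On $\overline{\mathcal D}$ the cosine is at least $1/\sqrt2$, so $b>0$, and $\Delta b=(\lambda^2-\mu^2)b=-(L+1)b$. Let $\omega=\delta/b$. At a positive interior maximum of $\omega$ we would have $\nabla\omega=0$ and $\Delta\omega\le0$, hence
\[
\Delta\delta=b\,\Delta\omega+2\nabla b\cdot\nabla\omega+\omega\,\Delta b\le-(L+1)\delta<-L\delta ,
\]
contrary to $|\Delta\delta|\le L|\delta|$. So $\omega$ is bounded by the positive part of its boundary values. On the faces $\omega\le0$. On the lateral boundary some coordinate satisfies $|(z-z_0)_i|\ge X/\sqrt N$, so $b\ge\frac1{2\sqrt2}e^{\lambda X/\sqrt N}$ and $\omega\le2\sqrt2\,m\,e^{-\lambda X/\sqrt N}$. Finally, $b\le N\cosh(\lambda|z-z_0|)$.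
\end{proof}

\subsection*{The limit}
In the rest of this section $u$ is a bounded $C^2$ solution of $\Delta u+f(u)=0$ in $\{t>0\}$ that is nondecreasing in $t$. These two properties make the limit $v(z)=\lim_{t\to\infty}u(z,t)$ exist and make the \emph{gap} $\varphi=v-u$ nonnegative.

\begin{lemma}\label{lem:limit}
The limit $v$ belongs to $C^2(\mathbb R^N)$, the functions $v$ and $|\nabla v|$ are bounded, $\Delta v+f(v)=0$, and $\sup v=\sup u$. If $v$ is constant, then $v\equiv\sup u$ and $f(\sup u)=0$.
\end{lemma}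

\begin{proof}
Since $u$ and $\Delta u=-f(u)$ are bounded, the gradient estimate on unit balls bounds $|\nabla u|$ on $\{t\ge1\}$. Hence the functions $u(\cdot,t)$, $t\ge1$, have a common Lipschitz constant, and $v$ is bounded and Lipschitz. Let $\psi\in C_c^\infty(\mathbb R^n)$. For large $s$ the function $u_s(z,t)=u(z,t+s)$ solves the equation near the support of $\psi$, so $\int(u_s\Delta\psi+f(u_s)\psi)\,dx=0$. By dominated convergence $\int(v\Delta\psi+f(v)\psi)\,dx=0$; that is, $\Delta v=-f(v)$ in $\mathbb R^n$ in the sense of distributions. Given a ball $B$, choose a cutoff $\alpha\in C_c^\infty(\mathbb R^n)$ equal to $1$ on $B$. The function $-\alpha f(v)$ is Lipschitz with compact support, so its Newtonian potential $w$ is of class $C^2$ and $\Delta w=-\alpha f(v)$ \cite[Lemma 4.2]{GT}. The continuous function $v-w$ is harmonic in $B$ in the sense of distributions, hence smooth by Weyl's lemma. So $v\in C^2$ and the equation holds pointwise. From $u\le v\le\sup u$ we get $\sup v=\sup u$, and if $v$ is constant then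 $f(\sup u)=-\Delta v=0$.
\end{proof}

Thus Theorems~\ref{thm:A} and~\ref{thm:B} reduce to showing that $v$ is constant. Note that the gap satisfies $|\Delta\varphi|\le L\varphi$, so Harnack's inequality applies to it.

\subsection*{The displacement radius}
The translates of $v$ solve the same equation as $u$, so it is natural to ask which of them lie above $u$ at a given height. For $t>0$ let
\begin{equation}\label{eq:R}
R(t)=\sup\{r\ge0:\ u(z,t)\le v(z+y)\ \text{ for all }z\in\mathbb R^N,\ |y|\le r\}\in[0,\infty].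
\end{equation}
Equivalently, $R(t)$ is the infimum over $z$ of the distance from $z$ to the open set $\{v<u(z,t)\}$: it measures the gap horizontally instead of vertically. If $v$ is constant, $R\equiv\infty$. Hypothesis \eqref{eq:room} says that $R(T_0)>0$.

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(a)] $u(z,t)\le v(z+y)$ for all $z$ and all $y$ with $|y|\le R(t)$.
\item[(b)] $R$ is nonincreasing.
\item[(c)] If $v$ is not constant, then $R(t)\to0$ as $t\to\infty$.
\item[(d)] If $v$ is not constant and $R(T)>0$ for some $T$, then $\varphi>0$ in $\{t>0\}$.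
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This holds for $|y|<R(t)$ by definition, for $y=0$ because $\varphi\ge0$, and for $|y|=R(t)$ by continuity of $v$.

(b) If $t\le T$ and $|y|\le R(T)$, then $u(z,t)\le u(z,T)\le v(z+y)$.

(c) Otherwise, by (b), there is $r>0$ with $u(z,t)\le v(z+y)$ for all $z$, $t$ and $|y|\le r$. Letting $t\to\infty$ gives $v(z)\le v(z+y)$ for all $z$ and $|y|\le r$. Exchanging the roles of $z$ and $z+y$ gives equality, so $v$ is locally constant, hence constant.

(d) By Harnack's inequality on small balls, the zero set of $\varphi$ is open in $\{t>0\}$; it is also closed. If it is not empty, then $u=v$, and $R(T)>0$ again gives $v(z)\le v(z+y)$ for all $z$ and all small $y$, so $v$ is constant.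
\end{proof}

\section{A model with affine limit, and the plan of the proof}\label{sec:model}

A nonnegative concave function on a half-line is nondecreasing. If $R$ were concave, then by Lemma~\ref{lem:R}(b),(c) it would vanish identically whenever $v$ is not constant, and Theorem~\ref{thm:B} would follow. There is a model in which this is exactly what happens. At small scales near a point where $\nabla v\ne0$, the limit looks affine and the term $f(u)$ is negligible. So let $u$ be harmonic in $\{t>0\}$ and nondecreasing in $t$, with the (unbounded) limit $v(z)=z_1$. We show that $R\equiv0$.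

Since $\min_{|y|\le r}v(z+y)=z_1-r$, here $R(t)=\inf_z\varphi(z,t)$; this is finite and nonincreasing, and $R(t)\le\varphi(0,t)\to0$. Take $\lambda=L=1$ and $h=\pi/(4\sqrt3)$ in Lemma~\ref{lem:strip}. Let $t_1>h$, write $R_\pm=R(t_1\pm h)$, and let $d(t)$ be the affine function with $d(t_1\pm h)=R_\pm$. With $e=-\mathbf e_1$, the direction in which $v$ decreases, consider the \emph{sheared} profile
\[
S(z,t)=v(z+d(t)e)=z_1-d(t).
\]
It is harmonic. The difference $\delta=u-S=d(t)-\varphi$ is harmonic, it is $\le0$ on the faces $t=t_1\pm h$ by the definition of $R_\pm$, and $\delta\le R_-$ in the whole strip. Lemma~\ref{lem:strip} gives $\delta(z_0,t_1)\le2\sqrt2NR_-e^{-X/\sqrt N}$ for every $z_0$ and $X$. Letting $X\to\infty$, we find $\varphi(z_0,t_1)\ge d(t_1)$, that is,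
\[
R(t_1)\ge\tfrac12(R_-+R_+).
\]
Fix $t_*>0$ and let $p_j=R(t_*+jh)-R(t_*+(j+1)h)\ge0$. The inequality says $p_j\ge p_{j-1}$, while $\sum_jp_j=R(t_*)<\infty$. Hence all $p_j$ vanish and $R(t_*)=0$.

Three things go wrong for a general limit $v$. Let $\sigma=(R_--R_+)/2h$ be the slope of the chord.

\emph{The shear is not a solution.} If $d'=-\sigma$ and $|e|=1$, then $\Delta S+f(S)=\sigma^2\partial_e^2v$, which has no sign. We replace the shear by a rotation of angle $\vartheta\approx\sigma$ in the plane spanned by $e$ and the $t$-axis. The rotated profile is an exact solution, but it contracts the $e$-direction by the factor $\cos\vartheta$, and so at horizontal distance $X$ from the center its displacement differs from that of the shear by up to $X\sigma^2$. The comparison must be confined to $|z-z_0|<X$, and we lose $X\sigma^2$ in the concavity inequality.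

\emph{The lateral error must be measured in the right unit.} On $|z-z_0|=X$ we only know that $u$ exceeds the rotated profile by at most $R_-$ times the size of $\nabla v$ there. A vertical error is converted into a horizontal one by dividing by the size of $\nabla v$ near $z_0$, which may be much smaller. Section~\ref{sec:weight} introduces a weight $q(z_0)$ that bounds $|\nabla v|$ at distance $X$ by $e^{\gamma X}q(z_0)$ and that, at the relevant points $z_0$, is attained at bounded distance. A strip narrow enough to beat the rate $\gamma$ leaves a vertical error $\varepsilon\approx e^{-X}R_-q(z_0)$.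

\emph{The gradient of $v$ may vanish where $u$ touches the rotated profile.} We keep a horizontal reserve $\eta\approx e^{-X}R_-$, so that all translates of the rotated profile by vectors of length $\le\eta$ stay above $u-\varepsilon$, and we use Harnack's inequality to carry the contact to a nearby point where $|\nabla v|$ is comparable to $q(z_0)$ or larger. There a translation by $\eta$ lowers the profile by more than the error allows.

The total loss is $X\sigma^2+Ce^{-X}$, and the choice $X=2\log\frac1\sigma$ makes it $O(\sigma^2\log\frac1\sigma)$. In continuous terms, $p=-R'$ obeys $p'\ge-Cp^2\log\frac1p$, which lets $p$ decay no faster than $1/(t\log t)$. This is not integrable, whereas $\int^\infty p<\infty$. There is little to spare: $R(t)=1/\log t$ decreases to zero, and $p=1/(t\log^2t)$ satisfies $-p'=p^2\log t\,(\log t+2)\le2p^2\log^2\frac1p$ for $t\ge e^2$. A loss of order $\sigma^2\log^2\frac1\sigma$ would therefore be useless.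

\section{A weight for the gradient of the limit}\label{sec:weight}

Let $u$ be as in Theorem~\ref{thm:B}. Replacing $u(x)$ by $u(T_0x)$ and $f$ by $T_0^2f$, we may assume $T_0=1$. In Sections~\ref{sec:weight} and~\ref{sec:concavity} the standing assumptions are
\begin{equation}\label{eq:standing}
R(1)>0\qquad\text{and}\qquad v\text{ is not constant},
\end{equation}
and Section~\ref{sec:end} derives a contradiction from them. All constants in these two sections depend only on $n$ and $L$.

We first record how fast the gap can vary. Let $H=H_{1/8}$ and $\gamma=1+8\log H$. A ball of radius $\frac12$ centered at height $\ge1$ lies in $\{t>0\}$, so $\varphi(x)\le H\varphi(x')$ whenever $|x-x'|\le\frac18$ and both points have height $\ge1$. Joining $(\zeta,t)$ to $(z,t)$ by at most $8|z-\zeta|+1$ steps of length $\le\frac18$, we obtain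
\begin{equation}\label{eq:chain}
\varphi(z,t)\ge H^{-1}e^{-(\gamma-1)|z-\zeta|}\,\varphi(\zeta,t)\qquad(z,\zeta\in\mathbb R^N,\ t\ge1).
\end{equation}
No such inequality holds for $|\nabla v|$, which may vanish. We replace it by the majorant
\[
q(z)=\max_{\zeta\in\mathbb R^N}e^{-\gamma|\zeta-z|}\,|\nabla v(\zeta)| .
\]
The maximum is attained because $|\nabla v|$ is bounded and continuous, and $q>0$ because $v$ is not constant. For each $z$ fix a maximizer $\zeta_*(z)$ and let
\[
G(z)=|\nabla v(\zeta_*(z))|=e^{\gamma|\zeta_*(z)-z|}q(z)\ge q(z).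
\]
The rate $\gamma$ exceeds the rate in \eqref{eq:chain} by one; Lemma~\ref{lem:gap} shows what this buys. The next lemma says that $q(z)$ bounds from above the drop of $v$ under a displacement, everywhere, and that near $\zeta_*(z)$ a drop of the size $G(z)$ really occurs.

\begin{lemma}\label{lem:weight}
\begin{enumerate}
\item[(a)] For all $z,\zeta,y\in\mathbb R^N$: $\ v(\zeta)-v(\zeta+y)\le|y|\,e^{\gamma(|\zeta-z|+|y|)}q(z)$.
\item[(b)] There is a constant $s_0\in(0,\frac14]$ such that for all $z$, all $\pi$ with $|\pi-\zeta_*(z)|\le s_0$ and all $s\in[0,s_0]$ there is $w$ with $|w|=s$ and $v(\pi)-v(\pi+w)\ge\frac14sG(z)$.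
\end{enumerate}
\end{lemma}

\begin{proof}
By definition $|\nabla v(\zeta')|\le e^{\gamma|\zeta'-z|}q(z)$ for all $\zeta'$. Integrating along the segment from $\zeta$ to $\zeta+y$ gives (a).

For (b) we need a bound on $D^2v$ near $\zeta_*=\zeta_*(z)$ that is proportional to $G=G(z)$. For all $\zeta$,
\[
|\nabla v(\zeta)|\le e^{\gamma|\zeta-z|}e^{-\gamma|\zeta_*-z|}G\le e^{\gamma|\zeta-\zeta_*|}G,
\]
so $|\nabla v|\le e^\gamma G$ on $B_1(\zeta_*)$. Since $f$ is only Lipschitz, we do not differentiate the equation but use difference quotients. For $0<\tau<\frac14$ let $w_\tau=\tau^{-1}(v(\cdot+\tau\mathbf e_i)-v)$. On $B_{3/4}(\zeta_*)$ we have $|w_\tau|\le e^\gamma G$ and $|\Delta w_\tau|\le L|w_\tau|\le Le^\gamma G$. The gradient estimate in $B_{3/4}(\zeta_*)$ gives $|\nabla w_\tau|\le4C(n)(1+L)e^\gamma G$ on $\overline{B_{1/2}(\zeta_*)}$. As $\tau\to0$, $\nabla w_\tau\to\nabla\partial_iv$ pointwise. Hence there is a constant $\Lambda\ge2$ such that the operator norm of the Hessian satisfies $|D^2v|\le\Lambda G$ on $\overline{B_{1/2}(\zeta_*)}$.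

Let $s_0=1/(2\Lambda)$. If $|\pi-\zeta_*|\le s_0$, then $|\nabla v(\pi)|\ge G-\Lambda Gs_0=G/2$. Take $w=-s\nabla v(\pi)/|\nabla v(\pi)|$. The segment from $\pi$ to $\pi+w$ lies in $\overline{B_{2s_0}(\zeta_*)}\subset\overline{B_{1/2}(\zeta_*)}$, and Taylor's formula gives $v(\pi)-v(\pi+w)\ge\frac12sG-\frac12\Lambda Gs^2\ge\frac14sG$.
\end{proof}

\begin{lemma}[Lower bound for the gap]\label{lem:gap}
For all $z\in\mathbb R^N$ and $t\ge1$,
\[
\varphi(z,t)\ge\frac1{4H}\min(R(t),s_0)\,e^{|\zeta_*(z)-z|}\,q(z).
\]
\end{lemma}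

\begin{proof}
Let $s=\min(R(t),s_0)$, $\zeta_*=\zeta_*(z)$, $l=|\zeta_*-z|$, and let $w$ be given by Lemma~\ref{lem:weight}(b) with $\pi=\zeta_*$. Since $|w|\le R(t)$, we have $u(\zeta_*,t)\le v(\zeta_*+w)$, so $\varphi(\zeta_*,t)\ge v(\zeta_*)-v(\zeta_*+w)\ge\frac14se^{\gamma l}q(z)$. Now \eqref{eq:chain} costs a factor $H^{-1}e^{-(\gamma-1)l}$.
\end{proof}

The factor $e^{|\zeta_*(z)-z|}$ means that where the gap is as small as $R(t)q(z)$, up to a constant, the maximizer $\zeta_*(z)$ is at bounded distance from $z$. A first consequence of the lemma is that $R$ cannot collapse. Fix now the width of the strips: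
\begin{equation}\label{eq:h}
\lambda=\sqrt N(\gamma+1),\qquad\mu=\sqrt{\lambda^2+L+1},\qquad h=\min\Big(\frac\pi{4\mu},\frac1{16}\Big).
\end{equation}
With this choice the decay factor in Lemma~\ref{lem:strip} is $e^{-(\gamma+1)X}$, which beats the growth $e^{\gamma X}$ in Lemma~\ref{lem:weight}(a).

\begin{lemma}\label{lem:nocollapse}
With $\kappa=e^{-\gamma}/(4H^2)\in(0,1)$ we have $R(t+2h)\ge\kappa\min(R(t),s_0)$ for $t\ge1$. In particular $R(t)>0$ for all $t\ge1$.
\end{lemma}

\begin{proof}
Let $r=\kappa\min(R(t),s_0)\le1$. Since $2h\le\frac18$, Harnack's inequality and Lemma~\ref{lem:gap} give $\varphi(z,t+2h)\ge H^{-1}\varphi(z,t)\ge re^\gamma q(z)$. By Lemma~\ref{lem:weight}(a) with $\zeta=z$, $v(z)-v(z+y)\le re^\gamma q(z)$ for $|y|\le r$. So $u(z,t+2h)=v(z)-\varphi(z,t+2h)\le v(z+y)$ for all $z$ and $|y|\le r$. By induction from $R(1)>0$, $R(1+2hk)>0$ for all integers $k\ge0$, and $R$ is nonincreasing.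
\end{proof}

\section{Approximate concavity of the displacement radius}\label{sec:concavity}

\begin{proposition}\label{prop:concave}
Assume \eqref{eq:standing}, and let $h$ be as in \eqref{eq:h}. There are constants $r_0>0$ and $C_*>0$ with the following property. Let $t_1-h\ge1$, $R_\pm=R(t_1\pm h)$, $\sigma=(R_--R_+)/2h$, and suppose $R_-\le r_0$. Then
\[
R(t_1)\ge\tfrac12(R_-+R_+)-C_*\,\sigma^2\log\tfrac1\sigma ,
\]
where the error term is $0$ if $\sigma=0$.
\end{proposition}

\begin{proof}
\emph{Constants.} Let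
\[
\ell=\log\frac{4He^\gamma}{\kappa}>0,\qquad A_1=2\sqrt2\,Ne^\gamma\cosh(\lambda(\ell+1)),\qquad A_2=2H_{h/4}^{\,4\ell/h+1},\qquad A=8A_1A_2 ,
\]
and $C_*=2+A$. Here $\ell$ will bound the distance from the contact point to the maximizer, $A_1$ comes from the maximum principle, and $A_2$ from a Harnack chain of length $\ell$. Choose $r_0\in(0,s_0]$ so small that for all $0<\sigma\le r_0/2h$,
\begin{equation}\label{eq:small}
\sigma<\tfrac1e,\qquad2\log\tfrac1\sigma\ge\ell+1,\qquad\sigma\big(2\log\tfrac1\sigma+A\big)\le\kappa h .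
\end{equation}

If $\sigma=0$, then $R(t_1)=R_-=R_+$ by monotonicity. Let $\sigma>0$. By Lemma~\ref{lem:nocollapse} and $R_-\le s_0$ we have $R_+\ge\kappa R_->0$. Also $\sigma\le R_-/2h\le r_0/2h$, so \eqref{eq:small} applies. Set
\[
X=2\log\tfrac1\sigma,\qquad\eta=Ae^{-X}R_-=A\sigma^2R_-,\qquad\rho=\tfrac12(R_-+R_+)-X\sigma^2-\eta .
\]
Since $R_-\le1$ and $\log\frac1\sigma\ge1$, we have $X\sigma^2+\eta\le C_*\sigma^2\log\frac1\sigma$, so it suffices to prove $R(t_1)\ge\rho$. By \eqref{eq:small} and $\sigma h\le\frac12R_-$,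
\begin{equation}\label{eq:loss}
X\sigma^2+\eta\le\sigma\cdot\sigma\big(2\log\tfrac1\sigma+A\big)\le\kappa\sigma h\le\tfrac12\kappa R_-\le\tfrac12R_+ ;
\end{equation}
in particular $\eta\le r_0\le s_0$. Suppose, for contradiction, that $R(t_1)<\rho$.

\medskip\noindent\emph{Step 1: a contact point.} By the definition of $R(t_1)$ there are $z_0$ and $y$ with $|y|<\rho$ and $v(z_0+y)<u(z_0,t_1)$. By Lemma~\ref{lem:R}(d), $v(z_0)>u(z_0,t_1)$. Let $s$ be the largest number in $[0,1]$ with $v(z_0+sy)\ge u(z_0,t_1)$. By continuity $0<s<1$ and equality holds at $s$. For $s<s'\le1$ we have $v(z_0+s'y)<u(z_0,t_1)$, so $R(t_1)<s'|y|$ by Lemma~\ref{lem:R}(a); hence $R(t_1)\le s|y|$. With $a=s|y|$ and $e=y/|y|$,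
\begin{equation}\label{eq:contact}
u(z_0,t_1)=v(z_0+ae),\qquad R_+\le R(t_1)\le a<\rho\le R_- .
\end{equation}
Write $\zeta_*=\zeta_*(z_0)$, $G=G(z_0)$, $q_0=q(z_0)$.

\medskip\noindent\emph{Step 2: $|\zeta_*-z_0|\le\ell$.} At the contact point the gap is small. By Lemma~\ref{lem:weight}(a) and $a\le R_-\le R_+/\kappa\le R(t_1)/\kappa$, $a\le1$,
\[
\varphi(z_0,t_1)=v(z_0)-v(z_0+ae)\le ae^{\gamma}q_0\le\kappa^{-1}e^\gamma R(t_1)q_0 .
\]
By Lemma~\ref{lem:gap} and $R(t_1)\le s_0$, $\varphi(z_0,t_1)\ge(4H)^{-1}R(t_1)e^{|\zeta_*-z_0|}q_0$. Since $R(t_1)q_0>0$, it follows that $e^{|\zeta_*-z_0|}\le4He^\gamma/\kappa=e^\ell$.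

\medskip\noindent\emph{Step 3: rotated profiles.} For an angle $\vartheta\in(0,\frac\pi2)$ to be chosen, let $\xi=(z-z_0)\cdot e$,
\[
d(z,t)=a+(t_1-t)\sin\vartheta-\xi(1-\cos\vartheta),\qquad V_w(z,t)=v\big(z+d(z,t)e+w\big)\quad(w\in\mathbb R^N,\ |w|\le\eta),
\]
and $V=V_0$. The $e$-component of $z+de+w$ is $(z_0+w)\cdot e+a+\xi\cos\vartheta+(t_1-t)\sin\vartheta$, and the components orthogonal to $e$ are those of $z+w$. So $V_w=v\circ T$, where $T:\mathbb R^n\to\mathbb R^N$ is affine and, in coordinates with $e$ as first axis, its linear part $B$ has the rows $(\cos\vartheta,0,\dots,0,-\sin\vartheta)$ and $\mathbf e_2,\dots,\mathbf e_N$. These are orthonormal, $BB^{\mathsf T}=I$, and therefore $\Delta V_w=\sum_{j,k}(BB^{\mathsf T})_{jk}\,(\partial_{jk}v)\circ T=(\Delta v)\circ T=-f(V_w)$. Moreover $V(z_0,t_1)=u(z_0,t_1)$ by \eqref{eq:contact}.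

We want the displacement $de+w$ to have length at most $R_\pm$ on the faces of $\mathcal D=\{|z-z_0|<X,\ |t-t_1|<h\}$; see Figure~\ref{fig:band}. Let $k(\tau)=h\tau-X\tau^2$. By \eqref{eq:contact},
\[
k(0)=0<a-R_++\eta<\rho-R_++\eta=\tfrac12(R_--R_+)-X\sigma^2=k(\sigma),
\]
so there is $\sigma'\in(0,\sigma)$ with
\begin{equation}\label{eq:sigma}
h\sigma'-X\sigma'^2=a-R_++\eta .
\end{equation}
Let $\sin\vartheta=\sigma'$. Then $0\le1-\cos\vartheta=\sin^2\vartheta/(1+\cos\vartheta)\le\sigma'^2$, so $|\xi(1-\cos\vartheta)|\le X\sigma'^2$ on $\overline{\mathcal D}$. By \eqref{eq:sigma} and \eqref{eq:loss}, $a-h\sigma'=R_+-\eta-X\sigma'^2\ge0$, so $a+(t_1-t)\sigma'\ge0$ on $\overline{\mathcal D}$. Consequently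
\[
|d(z,t)e+w|\le E(t):=a+(t_1-t)\sigma'+X\sigma'^2+\eta\qquad\text{on }\overline{\mathcal D},\ |w|\le\eta .
\]
The function $E$ is decreasing. By \eqref{eq:sigma}, $E(t_1+h)=R_+$ and
\[
E(t_1-h)=2(a+X\sigma'^2+\eta)-R_+<2(\rho+X\sigma^2+\eta)-R_+=R_- .
\]
By Lemma~\ref{lem:R}(a), $u\le V_w$ on both faces $t=t_1\pm h$ of $\mathcal D$, and
\begin{equation}\label{eq:disp}
|d(z,t)e+w|\le R_-\qquad\text{on }\overline{\mathcal D},\ |w|\le\eta .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=0.9]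
\fill[gray!25] (0,2.5)--(6,0.9)--(6,1.5)--(0,3.1)--cycle;
\draw[->] (-0.5,0)--(6.8,0) node[right]{$t$};
\draw[dotted] (0,4.3)--(0,0) node[below]{$t_1-h$};
\draw[dotted] (3,4.3)--(3,0) node[below]{$t_1$};
\draw[dotted] (6,4.3)--(6,0) node[below]{$t_1+h$};
\draw[dashed] (0,4)--(6,1.5);
\draw[thick] (0,2.8)--(6,1.2);
\draw (0,3.1) node[left]{$E$}--(6,1.5);
\fill (0,4) circle (2pt) node[left]{$R_-$};
\fill (6,1.5) circle (2pt) node[right]{$R_+$};
\fill (3,2) circle (2pt);
\node at (2.75,1.45) {$a$};
\end{tikzpicture}
\caption{Displacement of the rotated profiles as a function of the height $t$. The dashed line is the chord of $R$, of slope $-\sigma$. The contact at height $t_1$ has displacement $a$, below the chord. The thick line $t\mapsto a+(t_1-t)\sigma'$ is the displacement above $z_0$; the band around it, of half-width $X\sigma'^2+\eta$, accounts for the rotation error and the reserve. The slope $-\sigma'$ is chosen so that the upper edge $E$ passes through $(t_1+h,R_+)$; it then passes below $(t_1-h,R_-)$.}\label{fig:band}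
\end{figure}

\medskip\noindent\emph{Step 4: comparison up to an error $\varepsilon$.} On the lateral boundary $|z-z_0|=X$, the inequality $u\le v$, Lemma~\ref{lem:weight}(a) and \eqref{eq:disp} give
\[
u-V_w\le v(z)-v(z+de+w)\le R_-e^{\gamma(X+1)}q_0 .
\]
The difference $\delta=u-V_w$ of two solutions satisfies $|\Delta\delta|\le L|\delta|$. Lemma~\ref{lem:strip}, with $\lambda X/\sqrt N=(\gamma+1)X$, gives $\delta\le2\sqrt2Ne^\gamma e^{-X}R_-q_0\cosh(\lambda|z-z_0|)$ in $\mathcal D$. Since $X\ge\ell+1$, the set $\mathcal D'=\{|z-z_0|<\ell+1,\ |t-t_1|<h\}$ is contained in $\mathcal D$, and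
\begin{equation}\label{eq:eps}
u-V_w\le\varepsilon:=A_1e^{-X}R_-q_0\qquad\text{on }\mathcal D',\ |w|\le\eta .
\end{equation}

\medskip\noindent\emph{Step 5: carrying the contact to $\zeta_*$.} The function $V-u$ vanishes at $(z_0,t_1)$ and is bounded below by $-\varepsilon$. To apply Harnack's inequality we lift it: let $P=V-u+2\varepsilon$. By \eqref{eq:eps}, $P\ge\varepsilon>0$ on $\mathcal D'$, and $|V-u|\le P$ there: this is immediate where $V\ge u$, and where $V<u$ we have $|V-u|\le\varepsilon\le P$. Hence $|\Delta P|\le L|V-u|\le LP$. For $|z-z_0|\le\ell$ the ball $B_h((z,t_1))$ lies in $\mathcal D'$, so Harnack's inequality with $r=h/4$ applies at these centers. By Step~2, the point $(\zeta_*,t_1)$ is reached from $(z_0,t_1)$ along a segment in at most $4\ell/h+1$ steps of length $\le h/4$. Since $P(z_0,t_1)=2\varepsilon$, we get $P(\zeta_*,t_1)\le A_2\varepsilon$, so $V-u\le(A_2-2)\varepsilon$ at $(\zeta_*,t_1)$. Adding \eqref{eq:eps}, we find $V-V_w\le A_2\varepsilon$ at $(\zeta_*,t_1)$. With $\pi=\zeta_*+d(\zeta_*,t_1)e$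 this reads
\[
v(\pi)-v(\pi+w)\le A_2\varepsilon\qquad\text{for all }|w|\le\eta .
\]
By \eqref{eq:disp} with $w=0$, $|\pi-\zeta_*|\le R_-\le s_0$, and $\eta\le s_0$. Lemma~\ref{lem:weight}(b) provides $w$ with $|w|=\eta$ and $v(\pi)-v(\pi+w)\ge\frac14\eta G$. Using $q_0\le G$,
\[
\tfrac14\eta G\le A_2\varepsilon=A_1A_2e^{-X}R_-q_0\le\tfrac18Ae^{-X}R_-G=\tfrac18\eta G ,
\]
which is false because $\eta G>0$. Hence $R(t_1)\ge\rho$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:end}

The following lemma is the discrete form of the differential inequality $p'\ge-Cp^2\log\frac1p$. The natural variable is $1/p$, which grows at most like $j\log j$.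

\begin{lemma}\label{lem:seq}
Let $C>0$ and $r\in(0,\frac1e]$ be such that $Cp\log\frac1p\le\frac12$ for $0<p\le r$. Let $p_j\in[0,r]$ for $j\ge0$, $p_0>0$, and suppose that $p_j\ge p_{j-1}-Cp_{j-1}^2\log\frac1{p_{j-1}}$ whenever $j\ge1$ and $p_{j-1}>0$. Then $\sum_jp_j=\infty$.
\end{lemma}

\begin{proof}
If $p_{j-1}>0$, then $p_j\ge\frac12p_{j-1}$; so all $p_j$ are positive. Let $\beta_j=1/p_j\ge e$. Then
\begin{equation}\label{eq:beta}
\beta_j-\beta_{j-1}=\frac{p_{j-1}-p_j}{p_jp_{j-1}}\le\frac{Cp_{j-1}\log\beta_{j-1}}{p_j}\le2C\log\beta_{j-1}.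
\end{equation}
We first derive a crude polynomial bound. Since $\log s\le2\sqrt s$, \eqref{eq:beta} gives $\beta_j\le\beta_{j-1}+4C\sqrt{\beta_{j-1}}\le(\sqrt{\beta_{j-1}}+2C)^2$, so $\sqrt{\beta_j}\le\sqrt{\beta_0}+2Cj$. Hence $\log\beta_j\le C'\log(j+2)$ with $C'$ independent of $j$. Summing \eqref{eq:beta}, $\beta_j\le\beta_0+2CC'j\log(j+2)\le C''(j+2)\log(j+2)$, and $\sum_j1/((j+2)\log(j+2))=\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
After the rescaling at the beginning of Section~\ref{sec:weight}, $R(1)>0$. Suppose that $v$ is not constant, so that \eqref{eq:standing} holds. Let $C=2C_*/h^2$, and choose $r\in(0,\min(r_0,h/e)]$ so small that $Cp\log\frac1p\le\frac12$ for $0<p\le r$. By Lemma~\ref{lem:R}(c) there is $t_*\ge1$ with $R(t_*)\le r$. Let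
\[
a_j=R(t_*+jh),\qquad p_j=a_j-a_{j+1}\qquad(j\ge0).
\]
Then $0\le p_j\le a_j\le r$. For $j\ge1$, Proposition~\ref{prop:concave} at $t_1=t_*+jh$ has $\sigma_j=(p_{j-1}+p_j)/2h$, and since $2a_j-a_{j-1}-a_{j+1}=p_j-p_{j-1}$ it reads
\[
p_j\ge p_{j-1}-2C_*\sigma_j^2\log\tfrac1{\sigma_j}.
\]
Suppose $p_j<p_{j-1}$. Then $0<\sigma_j\le p_{j-1}/h\le\frac1e$. The function $s\mapsto s^2\log\frac1s$ is increasing on $(0,e^{-1/2})$, and $h\le1$, so $\sigma_j^2\log\frac1{\sigma_j}\le h^{-2}p_{j-1}^2\log\frac h{p_{j-1}}\le h^{-2}p_{j-1}^2\log\frac1{p_{j-1}}$. Thus $p_j\ge p_{j-1}-Cp_{j-1}^2\log\frac1{p_{j-1}}$, and this inequality holds trivially if $p_j\ge p_{j-1}>0$.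

By Lemma~\ref{lem:nocollapse}, $a_0>0$; this is where hypothesis \eqref{eq:room} is spent. Since $a_j\to0$, some $p_{j_1}$ is positive. Lemma~\ref{lem:seq} applied to $(p_{j_1+j})_{j\ge0}$ gives $\sum_{j\ge j_1}p_j=\infty$, whereas the sum telescopes to $a_{j_1}\le r$. This contradiction shows that $v$ is constant, and Lemma~\ref{lem:limit} completes the proof.
\end{proof}

\section{The Dirichlet condition gives room: proof of Theorem~\ref{thm:A}}\label{sec:dirichlet}

Let $u$ be as in Theorem~\ref{thm:A}; now $L$ is a Lipschitz constant of $f$ on $[0,M]$. We show $R(1)>0$, which is \eqref{eq:room} with $T_0=1$. For this the gap $\varphi(z,1)$ must dominate $|\nabla v|$ near $z$, uniformly in $z$. We cannot exclude a priori that $\inf v=0$, so no uniform lower bound for $\varphi(\cdot,1)$ is available; instead we compare both quantities with the local mass $\int_{B_2(z)}v$. In this section constants may depend on $u$ and $f$, but not on $z$.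

\begin{lemma}\label{lem:mass}
There is $c_1>0$ such that $\varphi(z,1)\ge c_1\int_{B_2(z)}v$ for all $z\in\mathbb R^N$.
\end{lemma}

\begin{proof}
The gap satisfies $\Delta\varphi\le L\varphi$, and because $u=0$ on the boundary it is continuous on $\{t\ge0\}$ with $\varphi(\cdot,0)=v$. So it should lie above the bounded solution $\Psi$ of $\Delta\Psi=L\Psi$ with boundary values $v$. We write $\Psi$ down explicitly, as an average over $s$ of the damped heat flow of $v$.

\emph{Construction of $\Psi$.} Let $W(\cdot,s)$ be the convolution of $v$ with the heat kernel $(4\pi s)^{-N/2}e^{-|z|^2/4s}$. Then $W_s=\Delta_zW$, $0\le W\le M$ and $|D_z^kW|\le C_ks^{-k/2}M$. Since the kernel has mass one and first absolute moment $C\sqrt s$, also $|W(\cdot,s)-v|\le C\operatorname{Lip}(v)\sqrt s$. Let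
\[
K(t,s)=\frac t{2\sqrt\pi\,s^{3/2}}\,e^{-t^2/4s}=-2\,\partial_t\big[(4\pi s)^{-1/2}e^{-t^2/4s}\big].
\]
As a $t$-derivative of the one-dimensional heat kernel, $K$ satisfies $K_{tt}=K_s$. Put
\[
\Psi(z,t)=\int_0^\infty K(t,s)\,e^{-Ls}\,W(z,s)\,ds .
\]
For $t$ in a compact subset of $(0,\infty)$, $K$, $K_t$ and $K_{tt}$ are $O(e^{-c/s})$ as $s\to0$ and bounded for $s\ge1$. The first bound absorbs the factors $s^{-k/2}$, and $e^{-Ls}$ gives integrability at infinity. So we may differentiate under the integral, and $\Psi\in C^2(\{t>0\})$. The product $Ke^{-Ls}W$ tends to $0$ as $s\to0$ and as $s\to\infty$, so integration by parts in $s$ gives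
\[
\Psi_{tt}=\int_0^\infty K_s\,e^{-Ls}W\,ds=-\int_0^\infty Ke^{-Ls}(\Delta_zW-LW)\,ds=-\Delta_z\Psi+L\Psi .
\]
The substitution $s=t^2\tau$ gives
\[
\Psi(z,t)=\int_0^\infty k(\tau)\,e^{-Lt^2\tau}\,W(z,t^2\tau)\,d\tau,\qquad k(\tau)=\frac{e^{-1/4\tau}}{2\sqrt\pi\,\tau^{3/2}},
\]
and $\tau=1/4\rho^2$ gives $\int_0^\infty k\,d\tau=\frac2{\sqrt\pi}\int_0^\infty e^{-\rho^2}d\rho=1$. Hence $0\le\Psi\le M$, and
\[
\sup_z|\Psi(z,t)-v(z)|\le\int_0^\infty k(\tau)\Big[M\big(1-e^{-Lt^2\tau}\big)+\min\big(M,C\operatorname{Lip}(v)\,t\sqrt\tau\big)\Big]d\tau\to0\qquad(t\to0)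
\]
by dominated convergence. So $\Psi$ extends continuously to $\{t\ge0\}$ with $\Psi(\cdot,0)=v$.

\emph{Comparison.} The function $\chi=\Psi-\varphi$ is bounded and continuous on $\{t\ge0\}$, vanishes on $\{t=0\}$, and satisfies $\Delta\chi\ge L\chi$. Let $\hat b=\sum_{i=1}^n\cosh(\sqrt L\,x_i)$, so that $\Delta\hat b=L\hat b$. For $\epsilon>0$ the function $\chi_\epsilon=\chi-\epsilon\hat b$ is negative on $\{t=0\}$ and tends to $-\infty$ at infinity. If it were positive somewhere, it would have a positive interior maximum, at which $0\ge\Delta\chi_\epsilon\ge L\chi_\epsilon>0$. So $\chi_\epsilon\le0$, and $\epsilon\to0$ gives $\varphi\ge\Psi$.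

\emph{Lower bound.} Since $v\ge0$ and $e^{-|z-\zeta|^2/4s}\ge e^{-1/s}$ for $|z-\zeta|\le2$, we have $W(z,s)\ge(4\pi s)^{-N/2}e^{-1/s}\int_{B_2(z)}v$. The lemma follows with $c_1=\int_0^\infty K(1,s)e^{-Ls}(4\pi s)^{-N/2}e^{-1/s}\,ds>0$.
\end{proof}

\begin{lemma}\label{lem:gradmass}
There is $c_2>0$ such that $\int_{B_2(z)}v\ge c_2\sup_{B_1(z)}|\nabla v|$ for all $z\in\mathbb R^N$.
\end{lemma}

\begin{proof}
If $f(0)=0$, the equation is linear in size for small $v$; if $f(0)\ne0$, it prevents $v$ from being small on a whole ball.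

\emph{Case $f(0)=0$.} Then $|\Delta v|=|f(v)-f(0)|\le Lv$. By Harnack's inequality, $v(\zeta)\le H_{1/2}\,v(\zeta')$ for $|\zeta-\zeta'|\le\frac12$. Averaging over $\zeta'\in B_{1/2}(\zeta)$ gives $\sup_{B_{3/2}(z)}v\le C\int_{B_2(z)}v$. The gradient estimate in $B_{3/2}(z)$, with $|\Delta v|\le Lv$, bounds $\sup_{B_1(z)}|\nabla v|$ by $C\sup_{B_{3/2}(z)}v$.

\emph{Case $f(0)\ne0$.} Let $\alpha\in C_c^\infty(B_2(z))$ be the translate by $z$ of a fixed function with $0\le\alpha\le1$ and $\alpha\not\equiv0$. From $\int v\Delta\alpha=-\int f(v)\alpha$ we get $f(0)\int\alpha=\int(f(0)-f(v))\alpha-\int v\Delta\alpha$, so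
\[
|f(0)|\int\alpha\le\int v\,(L\alpha+|\Delta\alpha|)\le C\int_{B_2(z)}v .
\]
Thus $\int_{B_2(z)}v$ has a positive lower bound independent of $z$, and $|\nabla v|$ is bounded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:mass} and~\ref{lem:gradmass}, $\varphi(z,1)\ge c_1c_2\sup_{B_1(z)}|\nabla v|$. For $|y|\le\rho_0:=\frac12\min(1,c_1c_2)$,
\[
v(z+y)\ge v(z)-|y|\sup_{B_1(z)}|\nabla v|\ge v(z)-\varphi(z,1)=u(z,1).
\]
This is \eqref{eq:room} with $T_0=1$, and Theorem~\ref{thm:B} gives $v\equiv M$ and $f(M)=0$.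
\end{proof}

\section{Symmetry and classification: proof of Theorem~\ref{thm:C}}\label{sec:class}

\noindent(1) By Theorem~\ref{thm:A}, $f(M)=0$. By Theorem~\ref{thm:BCN}, $u=u(x_n)$ and $u_{x_n}>0$ for $x_n>0$.

\medskip\noindent(2) If $f(0)\ge0$, Theorem~\ref{thm:Dancer} gives $u_{x_n}>0$. Theorem~\ref{thm:A} and part (1) apply.

\medskip\noindent(3) By part (1) the problem reduces to the equation $g''+f(g)=0$, which we analyze through its conserved energy $\frac12g'^2+F(g)$. Since $f$ is Lipschitz, initial value problems for this equation have unique global solutions. We use twice the following fact: if $g$ is a bounded solution on $(0,\infty)$ with $g'>0$ and limit $g_\infty$, then $g'\to0$. Indeed, $F(g)\to F(g_\infty)$, so $g'$ has a limit by conservation of energy, and a positive limit would make $g$ unbounded.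

\emph{Necessity and uniqueness.} Let $u$ be a nondecreasing solution with $\sup u=M$. Then $u=g(x_n)$, with $g(0)=0$, $g'>0$ on $(0,\infty)$, $g\to M$ and $f(M)=0$. Since $g''=-f(g)$ is continuous up to $t=0$, $g$ is of class $C^2$ on $[0,\infty)$. Letting $t\to\infty$ in the energy gives
\begin{equation}\label{eq:energy}
\tfrac12g'^2=F(M)-F(g).
\end{equation}
As $g$ maps $(0,\infty)$ onto $(0,M)$ and $g'>0$ there, $F(s)<F(M)$ for $0<s<M$, and $F(0)\le F(M)$ by continuity. Suppose $F(0)=F(M)$. Then $g'(0)=0$, and $F(s)<F(0)$ for small $s>0$ gives $f(0)=F'(0)\le0$. If $f(0)=0$, the zero function would solve the same initial value problem as $g$, which is impossible; so $f(0)<0$. This proves \eqref{eq:class}. The data $g(0)=0$ and $g'(0)=\sqrt{2(F(M)-F(0))}$ are determined by $M$, so $g$ is unique.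

\emph{Sufficiency.} Assume \eqref{eq:class}, and let $g$ solve $g''+f(g)=0$, $g(0)=0$, $g'(0)=\sqrt{2(F(M)-F(0))}$. Then \eqref{eq:energy} holds for all $t\ge0$. For small $t>0$ we have $g>0$ and $g'>0$: this is immediate if $g'(0)>0$, and if $g'(0)=0$ it follows from $g''(0)=-f(0)>0$. Let $T\in(0,\infty]$ be the supremum of the $T'$ such that $0<g<M$ and $g'>0$ on $(0,T')$. Suppose $T<\infty$; then $0<g(T)\le M$ and $g'(T)\ge0$. If $g(T)<M$, then $g'(T)>0$ by \eqref{eq:energy}, contradicting the maximality of $T$. If $g(T)=M$, then $g'(T)=0$ by \eqref{eq:energy}, and since $f(M)=0$, uniqueness gives $g\equiv M$, contradicting $g(0)=0$. So $T=\infty$, and $g$ increases to a limit $g_\infty\in(0,M]$. Since $g'\to0$, \eqref{eq:energy} gives $F(g_\infty)=F(M)$, and \eqref{eq:class} forces $g_\infty=M$. Thus $u=g(x_n)$ is an increasing solution of \eqref{eq:P} with $\sup u=M$.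

\emph{The case $f(0)\ge0$.} The second alternative in \eqref{eq:class} is void, so \eqref{eq:class} reads $f(M)=0$ and $F(s)<F(M)$ for $0\le s<M$. By Theorem~\ref{thm:Dancer} every solution is increasing in $x_n$, so monotonicity need not be assumed. \qed

\begin{thebibliography}{9}

\bibitem{CL}
\emph{Chicago Lectures in Mathematics},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 24394/\allowbreak 1/\allowbreak Michael\%20Christ.pdf}.

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}.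

\end{thebibliography}
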